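\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{A CSL algebra in which the compact operators are weak* dense but which contains no rank-one operator}


\begin{abstract}
We construct a commutative subspace lattice $\mathcal L$ such that the compact operators in $\operatorname{Alg}\mathcal L$ are weak* dense in $\operatorname{Alg}\mathcal L$, while $\operatorname{Alg}\mathcal L$ contains no non-zero operator of any Schatten class $C_p$, $0<p<\infty$; in particular it contains no rank-one operator. The compact operators are built from convolutions by singular measures on a product of finite groups, and the lattice is the invariant lattice of a semigroup of translations in which a real ``clock'' coordinate bounds the number of convolution steps. On the other hand, if the operators of a single class $C_p$, $p<\infty$, are weak* dense in a CSL algebra, then so is the span of its rank-one operators. We also decide, among two-sided ideals $J$ of $B(H)$ with a complete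 symmetric norm, for which $J$ density of $J\cap\operatorname{Alg}\mathcal L$ always implies density of the rank-one span.
\end{abstract}

\section{The question and the answer}

Let $H$ be a separable complex Hilbert space. A \emph{commutative subspace lattice} (CSL) on $H$ is a lattice $\mathcal L$ of commuting self-adjoint projections on $H$ that contains $0$ and $I$ and is closed in the strong operator topology. Its \emph{CSL algebra} is
\[
\operatorname{Alg}\mathcal L=\{A\in B(H): (I-P)AP=0\ \text{for all }P\in\mathcal L\},
\]
the algebra of operators leaving every subspace $PH$, $P\in\mathcal L$, invariant. It is weak* closed. We write $\mathcal R_1(\mathcal L)$ for the linear span of the rank-one operators in $\operatorname{Alg}\mathcal L$, $K(H)$ for the compact operators, and $C_p$ $(0<p<\infty)$ for the Schatten class of compact operators whose singular values $s_1\ge s_2\ge\cdots$ satisfy $\sum_n s_n^p<\infty$. So $C_2$ is the Hilbert--Schmidt class.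

In finite dimensions $\mathcal L$ is diagonal in some orthonormal basis $(e_i)$. Diagonal matrices then lie in $\operatorname{Alg}\mathcal L$, so with $A$ the algebra contains each of its matrix entries $(e_i\otimes e_i^*)A(e_j\otimes e_j^*)$, and $\mathcal R_1(\mathcal L)=\operatorname{Alg}\mathcal L$. (Here $u\otimes v^*$ is the operator $\xi\mapsto\langle\xi,v\rangle u$.) In infinite dimensions there are two extremes. If $\mathcal L$ is a chain, then $\mathcal R_1(\mathcal L)$ is weak* dense in $\operatorname{Alg}\mathcal L$. If $\mathcal L$ is a non-atomic Boolean algebra, then $\operatorname{Alg}\mathcal L$ contains no non-zero compact operator at all. Between them, the supply of small operators in $\operatorname{Alg}\mathcal L$ can stop at various places. The following is known.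
\begin{itemize}
\item (Laurie) $\mathcal R_1(\mathcal L)$ is weak* dense in $\operatorname{Alg}\mathcal L$ if and only if the Hilbert--Schmidt operators in $\operatorname{Alg}\mathcal L$ are weak* dense in $\operatorname{Alg}\mathcal L$.
\item (Hopenwasser--Moore) If $\operatorname{Alg}\mathcal L$ contains a non-zero finite-rank operator, then $\mathcal R_1(\mathcal L)\ne0$. (Davidson) The norm closure of $\mathcal R_1(\mathcal L)$ contains all finite-rank operators in $\operatorname{Alg}\mathcal L$.
\item (Trent) Some CSL algebra contains a non-zero Hilbert--Schmidt operator but no non-zero rank-one operator. (Froelich) For every $p>2$ some CSL algebra has non-zero intersection with $C_p$ and zero intersection with $C_q$ for every $q<p$.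
\end{itemize}
So for mere \emph{existence} of operators the classes differ, while for \emph{density} Laurie's theorem identifies rank-one and Hilbert--Schmidt operators. This makes the following question from \cite{TC} natural: \emph{if $K(H)\cap\operatorname{Alg}\mathcal L$ is weak* dense in $\operatorname{Alg}\mathcal L$, is $\mathcal R_1(\mathcal L)$ weak* dense too? If not, is it at least non-zero?} One might hope for a positive answer, because a short squaring argument (Section~\ref{sec:a}) carries Laurie's theorem from $C_2$ to every $C_p$ with $p<\infty$. Nevertheless, both answers are negative.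

\begin{theorem}\label{thm:main}
There is a CSL $\mathcal L$ on a separable Hilbert space $H$ such that
\begin{enumerate}
\item[(1)] there are compact contractions $A_k\in\operatorname{Alg}\mathcal L$ with $A_k\to I$ strongly, and hence $K(H)\cap\operatorname{Alg}\mathcal L$ is weak* dense in $\operatorname{Alg}\mathcal L$;
\item[(2)] $\operatorname{Alg}\mathcal L\cap C_p=\{0\}$ for all $0<p<\infty$; in particular $\operatorname{Alg}\mathcal L$ contains no non-zero Hilbert--Schmidt or finite-rank operator, and $\mathcal R_1(\mathcal L)=0$.
\end{enumerate}
\end{theorem}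

The second theorem describes where the positive answer ends. A two-sided ideal $J$ of $B(H)$, $H$ separable and infinite-dimensional, is transported to another such space $H'$ as $WJW^*$ with $W:H\to H'$ unitary; since $J$ is invariant under multiplication by unitaries, the choice of $W$ does not matter. We use the same letter $J$ for the transported ideal. All CSLs in the next theorem act on separable infinite-dimensional spaces.

\begin{theorem}\label{thm:sharp}
Let $J\ne0$ be a two-sided ideal of $B(H)$, with $H$ separable and infinite-dimensional.
\begin{enumerate}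
\item[(a)] If $J\subseteq C_p$ for some $p<\infty$, then for every CSL $\mathcal L$: if $J\cap\operatorname{Alg}\mathcal L$ is weak* dense in $\operatorname{Alg}\mathcal L$, then so is $\mathcal R_1(\mathcal L)$.
\item[(b)] If $J\not\subseteq\bigcup_{p<\infty}C_p$, there is a CSL $\mathcal L$ such that $J\cap\operatorname{Alg}\mathcal L$ is weak* dense in $\operatorname{Alg}\mathcal L$, and even contains a sequence of contractions converging strongly to $I$, but $\operatorname{Alg}\mathcal L\cap C_p=\{0\}$ for all $p<\infty$, so that $\mathcal R_1(\mathcal L)=0$.
\item[(c)] If $J$ carries a complete norm with $\|XTY\|_J\le\|X\|\,\|T\|_J\,\|Y\|$ for $T\in J$ and $X,Y\in B(H)$, then $J$ satisfies the hypothesis of exactly one of {\rm(a)}, {\rm(b)}. So for such $J$, the implication ``$J\cap\operatorname{Alg}\mathcal L$ weak* dense $\Rightarrow$ $\mathcal R_1(\mathcal L)$ weak* dense'' holds for all CSLs $\mathcal L$ if and only if $J\subseteq C_p$ for some $p<\infty$.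
\end{enumerate}
\end{theorem}

For instance, (b) applies to the ideal generated by a diagonal operator with entries $1/\log(n+1)$, $n\ge1$, since $\sum_n(\log(n+1))^{-p}=\infty$ for all $p$. Ideals contained in $\bigcup_pC_p$ but in no single $C_p$ are not covered. The ideal $\bigcup_{p<\infty}C_p$ is itself of this kind, so some hypothesis like the complete norm in (c) is needed for the dichotomy.

\section{Finite Schatten exponents}\label{sec:a}

We use two standard facts: $AB\in C_{q/2}$ for $A,B\in C_q$ (H\"older's inequality), and multiplication in $B(H)$ is weak* continuous in each variable separately.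

\begin{proof}[Proof of Theorem \ref{thm:sharp}(a)]
Put $J_q=C_q\cap\operatorname{Alg}\mathcal L$, a linear space. By hypothesis $J_p$ is weak* dense in $\operatorname{Alg}\mathcal L$. We show that if $J_q$ is weak* dense, then so is $J_{q/2}$. Choose a net $B_\alpha\in J_q$ with $B_\alpha\to I$ weak*. For $A\in J_q$ we have $AB_\alpha\in J_{q/2}$ and $AB_\alpha\to A$ weak*. So the weak* closure of $J_{q/2}$ contains $J_q$, and hence $\operatorname{Alg}\mathcal L$.

After finitely many halvings $p/2^m\le2$, and then $J_2\supseteq J_{p/2^m}$ is weak* dense. By Laurie's theorem $\mathcal R_1(\mathcal L)$ is weak* dense.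
\end{proof}

The argument multiplies a finite number of operators, fixed by $p$. It would work for compact operators too if, for some $n$, all products of $n$ compact operators in $\operatorname{Alg}\mathcal L$ were Hilbert--Schmidt. In a counterexample, therefore, no such $n$ can exist. We shall arrange more: no power of $B^*B$, for $B\ne0$ a suitable compression of an operator in $\operatorname{Alg}\mathcal L$, is Hilbert--Schmidt.

\section{How the example is found}\label{sec:idea}

This section is motivation; the proof starts in Section~\ref{sec:group} and does not depend on it.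

\paragraph{Translations and null sets.}
Let $X$ be a second-countable locally compact abelian group with Haar measure and $\Sigma\subseteq X$ a closed semigroup containing $0$. Let $\tau_\sigma$ be translation by $\sigma$ on $L^2(X)$, and let $\mathcal L$ consist of those multiplications by indicator functions $1_Y$ for which $\tau_\sigma L^2(Y)\subseteq L^2(Y)$ for all $\sigma\in\Sigma$. Then $\operatorname{Alg}\mathcal L$ contains all multiplication operators, all $\tau_\sigma$ with $\sigma\in\Sigma$, and averages $\int\tau_\sigma\,d\mu(\sigma)$ over probability measures $\mu$ on $\Sigma$. Conversely, operators in $\operatorname{Alg}\mathcal L$ move mass from $x$ to $y$ only if $y-x\in\Sigma$, in a sense made precise in Lemma~\ref{lem:support}. A Hilbert--Schmidt operator has a kernel in $L^2(X\times X)$, so it should vanish when $\Sigma$ is a null set. A convolution by a singular measure has no such kernel, but on a compact group it is compact as soon as its Fourier coefficients tend to $0$. If $\mu$ is weakly close to the point mass $\delta_0$, the convolution is strongly close to $I$. So we look for a thin semigroup carrying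 measures that converge to $\delta_0$ and have Fourier coefficients tending to $0$.

\paragraph{One block, by hand.}
Let $p$ be a prime and consider in $\mathbb F_p^3$ the set
\[
S=\{(y,xy,x^2y):x,y\in\mathbb F_p\},
\]
which has at most $p^2$ elements, a proportion at most $1/p$ of $\mathbb F_p^3$. Let $C$ be the average over all $(x,y)\in\mathbb F_p^2$ of the translations by $(y,xy,x^2y)$, acting on functions on $\mathbb F_p^3$. The character $v\mapsto e^{2\pi i\,c\cdot v/p}$ is an eigenvector with eigenvalue
\[
\lambda_c=\frac1{p^2}\sum_{x}\sum_{y}e^{-2\pi i\,y(c_0+c_1x+c_2x^2)/p}=\frac1p\,\#\{x:c_0+c_1x+c_2x^2=0\},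
\]
because the sum over $y$ is $p$ if $x$ is a root and $0$ otherwise. Thus $\lambda_0=1$, while $\lambda_c\in\{0,\frac1p,\frac2p\}$ for $c\ne0$. So $C$ is within $2/p$ in norm of the projection onto the constants, a matrix with no zero entry, although at most a proportion $1/p$ of the entries of $C$ are non-zero.

Now take infinitely many primes $p_j$, the group $\prod_j\mathbb F_{p_j}^3$, and convolution by the product of the corresponding measures. Its eigenvalues are the finite products $\prod_j\lambda_{c_j}$ (with $c_j\ne0$ for finitely many $j$). If $p_j\to\infty$ they tend to $0$, so we get a compact operator. It is supported on $y-x\in\prod_jS_j$, a null set.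

Products of several such operators behave differently. For $p\ge3$ three distinct values $x_1,x_2,x_3$ give a basis $(1,x_i,x_i^2)$ of $\mathbb F_p^3$ (Vandermonde), so $S+S+S=\mathbb F_p^3$: three steps reach everything. Accordingly the compact operator is not far from Hilbert--Schmidt: since $\sum_{c\ne0}\lambda_c^4\le p^3(2/p)^4=16/p$, it lies in $C_4$ whenever $\sum_j1/p_j<\infty$. The remedy is to raise the dimension. In $\mathbb F_p^N$ take the points $(y,xy,\dots,x^{N-1}y)$. An $n$-fold sumset still has at most $p^{2n}$ elements, hence proportion at most $1/p$ if $N=2n+1$; and the Fourier bound only worsens to $(N-1)/p=2n/p$, which is small for large $p$. Letting $n\to\infty$ along the blocks defeats every finite number of factors.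

\paragraph{Why a clock.}
A difficulty remains: $\Sigma$ must be a semigroup, so it contains sums of any number of elements, not only $n$ of them. If $X=G$ is a compact metrizable group, this is fatal. For $\sigma\in\Sigma$ the multiples of $\sigma$ return to every neighborhood of $0$, so $n_i\sigma\to0$ for some $n_i\to\infty$, and $\tau_{(n_i-1)\sigma}\to\tau_{-\sigma}$ strongly. Hence each $L^2(Y)$ with $1_Y\in\mathcal L$ is invariant under $\tau_{-\sigma}=\tau_\sigma^*$ too, $\mathcal L$ is closed under complements, and $\operatorname{Alg}\mathcal L$ is self-adjoint. If such an algebra contains a compact $K\ne0$, it contains the norm limit of $(K^*K/\|K\|^2)^n$, a non-zero finite-rank projection, and then $\mathcal R_1(\mathcal L)\ne0$ by the Hopenwasser--Moore theorem.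

We therefore add a real coordinate $s$, a clock, and charge for every step: a step in block $j$ costs time $1/j$, and different blocks run in parallel, so that the total cost is the maximum, not the sum, of the costs of the blocks. Within time $c$ one can make at most $cj$ steps in block $j$. Two requirements compete here. The cost of a step must tend to $0$ as $j\to\infty$, so that one step in every block $j>k$ can be performed in time about $1/k$, and the resulting convolutions approximate $I$. And for each fixed $c$ the $\lfloor cj\rfloor$-fold sumset in block $j$ must be thin for all large $j$. Since $cj\le j^2$ once $j\ge c$, dimension $N_j=2j^2+1$ suffices.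

\section{The blocks and the length function}\label{sec:group}

For $j\ge1$ let $N_j=2j^2+1$. Fix primes $p_j$ such that
\begin{equation}\label{eq:adm}
\varepsilon_j:=\frac{2j^2}{p_j}\longrightarrow0 .
\end{equation}
We call such a sequence \emph{admissible}; for example, $p_j\ge j^3$ suffices. Nothing else is assumed about the $p_j$ until Section~\ref{sec:b}, where this freedom is used. Let $G_j=\mathbb F_{p_j}^{N_j}$,
\[
S_j=\{(y,xy,x^2y,\dots,x^{N_j-1}y):x,y\in\mathbb F_{p_j}\}\subseteq G_j,
\]
and let $\omega_j$ be the image on $S_j$ of the uniform probability on $\mathbb F_{p_j}^2\ni(x,y)$. We have $0\in S_j$ (take $y=0$), $-S_j=S_j$ (replace $y$ by $-y$) and $|S_j|\le p_j^2$. For the $n$-fold sumset $nS_j$, with $0S_j=\{0\}$, this gives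
\begin{equation}\label{eq:sumset}
|nS_j|\le p_j^{2n}.
\end{equation}

\begin{lemma}\label{lem:fourier}
The Fourier coefficient of $\omega_j$ at every non-trivial character of $G_j$ has modulus at most $\varepsilon_j$.
\end{lemma}
\begin{proof}
The character is $v\mapsto e^{2\pi i\,c\cdot v/p_j}$ with $0\ne c=(c_0,\dots,c_{N_j-1})$. Put $q_c(x)=\sum_ic_ix^i$, a non-zero polynomial over $\mathbb F_{p_j}$ of degree at most $N_j-1$. The sum over $y$ below is $p_j$ if $q_c(x)=0$ and $0$ otherwise, so
\[
\Big|p_j^{-2}\sum_x\sum_ye^{-2\pi i\,yq_c(x)/p_j}\Big|=p_j^{-1}\#\{x:q_c(x)=0\}\le\frac{N_j-1}{p_j}=\varepsilon_j .\qedhere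
\]
\end{proof}

Count steps in block $j$ by
\[
\ell_j(v)=\min\{n\ge0:v\in nS_j\}\in[0,\infty]\qquad(v\in G_j).
\]
Then $\ell_j(0)=0$, $\ell_j(-v)=\ell_j(v)$ and $\ell_j(v+w)\le\ell_j(v)+\ell_j(w)$. Since $0\in S_j$, the sumsets increase with $n$, so $\ell_j(v)\le n$ if and only if $v\in nS_j$.

Let $G=\prod_jG_j$, a compact metrizable abelian group with normalized Haar measure. Write $g^{(m)}=(g_1,\dots,g_m)\in G^{(m)}:=\prod_{j\le m}G_j$, and put
\[
f_m(g)=\max_{j\le m}\frac{\ell_j(g_j)}j,\qquad f(g)=\sup_mf_m(g)=\sup_j\frac{\ell_j(g_j)}j\in[0,\infty].
\]
All these functions are symmetric, subadditive and zero at $0$. As $f_m(g)$ depends only on $g^{(m)}$, we also regard $f_m$ as a function on $G^{(m)}$.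

\begin{lemma}\label{lem:null}
For every $0\le c<\infty$ the set $\{f\le c\}$ is a closed null set in $G$.
\end{lemma}
\begin{proof}
The condition $\ell_j(g_j)\le cj$ means $g_j\in\lfloor cj\rfloor S_j$, so $\{f\le c\}=\prod_j\lfloor cj\rfloor S_j$, which is closed. Its measure is $\prod_j|\lfloor cj\rfloor S_j|/|G_j|$. All factors are at most $1$, and for $j\ge c$ we have $\lfloor cj\rfloor\le j^2$, so by \eqref{eq:sumset} the factor is at most $p_j^{2j^2-N_j}=p_j^{-1}\le\frac12$. The product is $0$.
\end{proof}

\section{The lattice}\label{sec:lattice}

Let $X=G\times\mathbb R$ with the product of Haar and Lebesgue measure, let $H=L^2(X)=L^2(G)\otimes L^2(\mathbb R)$, which is separable, and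
\[
\Sigma=\{(g,s)\in X:s\ge f(g)\}.
\]
Then $0\in\Sigma$, and $\Sigma+\Sigma\subseteq\Sigma$ because $f$ is subadditive. For $\sigma\in X$ let $(\tau_\sigma\xi)(x)=\xi(x-\sigma)$, and identify $L^\infty(X)$ with the multiplication operators. Let
\[
\mathcal L=\{1_Y: Y\subseteq X\text{ Borel},\ \tau_\sigma L^2(Y)\subseteq L^2(Y)\text{ for all }\sigma\in\Sigma\}.
\]

\begin{lemma}\label{lem:csl}
$\mathcal L$ is a CSL, and $\operatorname{Alg}\mathcal L$ contains $L^\infty(X)$.
\end{lemma}
\begin{proof}
The elements of $\mathcal L$ commute, and $0,I\in\mathcal L$. If $1_Y,1_{Y'}\in\mathcal L$, then $L^2(Y\cap Y')=L^2(Y)\cap L^2(Y')$ and $L^2(Y\cup Y')=L^2(Y)+L^2(Y')$ are again invariant, so $\mathcal L$ is a lattice. Let projections $P_\alpha\in\mathcal L$ converge strongly to $P$. Then $P=P^*$. Multiplication is jointly strongly continuous on bounded sets, so $P=P^2$ and $(I-P)\tau_\sigma P=0$ for $\sigma\in\Sigma$. Since $L^\infty(X)$ is strongly closed, $P$ is a multiplication operator, and thus $P\in\mathcal L$. Multiplication operators commute with $\mathcal L$ and hence lie in $\operatorname{Alg}\mathcal L$.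
\end{proof}

The next lemma makes precise that operators in $\operatorname{Alg}\mathcal L$ move mass only by elements of $\Sigma$. Open sets are used so that no null sets interfere.

\begin{lemma}\label{lem:support}
If $U,V\subseteq X$ are open and $(V-U)\cap\Sigma=\emptyset$, then $1_VA1_U=0$ for all $A\in\operatorname{Alg}\mathcal L$.
\end{lemma}
\begin{proof}
The set $Y=U+\Sigma$ is open, being a union of translates of $U$, and $Y+\Sigma\subseteq Y$, so $1_Y\in\mathcal L$. We have $U\subseteq Y$ because $0\in\Sigma$. Moreover $V\cap Y=\emptyset$, since $v=u+\sigma$ with $v\in V$, $u\in U$ and $\sigma\in\Sigma$ would give $\sigma\in V-U$. Therefore $1_VA1_U=1_V(I-1_Y)A1_Y1_U=0$.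
\end{proof}

\section{Compact operators converging to the identity}\label{sec:compact}

For $k\ge1$ put $h_k=1/(k+1)$. We combine a convolution on $G$ that takes at most one step in each block $j>k$, and none in the others, with a finite-rank operator on $L^2(\mathbb R)$ that moves the clock forward far enough to pay for these steps.

\paragraph{The group part.}
Let $\mu_k$ be the product measure on $G$ whose $j$-th factor is $\delta_0$ for $j\le k$ and $\omega_j$ for $j>k$. It is carried by $P_k=\prod_{j\le k}\{0\}\times\prod_{j>k}S_j$. Elements of $S_j$ have $\ell_j\le1$, so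
\begin{equation}\label{eq:cost}
f\le\tfrac1{k+1}=h_k\quad\text{on }P_k .
\end{equation}
Let $(C_k\alpha)(g')=\int\alpha(g'-g)\,d\mu_k(g)$ on $L^2(G)$. The characters $\chi=(\chi_j)$ of $G$ (with $\chi_j\ne1$ for only finitely many $j$) form an orthonormal basis of $L^2(G)$, and $C_k\chi=\hat\mu_k(\chi)\chi$ with $\hat\mu_k(\chi)=\int\overline\chi\,d\mu_k=\prod_{j>k}\hat\omega_j(\chi_j)$. So $\|C_k\|\le1$. Put $t(1)=0$ and $t(\chi)=\max\{j:\chi_j\ne1\}$ otherwise. If $t(\chi)\le k$, then $\hat\mu_k(\chi)=1$. If $t(\chi)=j>k$, then Lemma~\ref{lem:fourier} for the $j$-th factor and the trivial bound for the others give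
\begin{equation}\label{eq:decay}
|\hat\mu_k(\chi)|\le\varepsilon_j\qquad(t(\chi)=j>k).
\end{equation}
For each $j$ only finitely many $\chi$ have $t(\chi)\le j$. Since $\varepsilon_j\to0$, only finitely many eigenvalues (with multiplicity) exceed a given positive number in modulus, so $C_k$ is compact. Also $C_k\chi=\chi$ as soon as $k\ge t(\chi)$, so the contractions $C_k$ converge to $I$ strongly as $k\to\infty$.

\paragraph{The clock part.}
Let $\Delta_i=[ih_k,(i+1)h_k)$ and let $R_k$ be the integral operator on $L^2(\mathbb R)$ with kernel
\[
\kappa_k(s',s)=h_k^{-1}\sum_{|i|\le(k+1)^2}1_{\Delta_{i+2}}(s')\,1_{\Delta_i}(s).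
\]
It is the orthogonal projection $E_k$ onto the span of the $1_{\Delta_i}$, $|i|\le(k+1)^2$, followed by translation by $2h_k$; in particular it is a finite-rank partial isometry. The intervals used have length $h_k\to0$ and cover $[-(k+1),k+1)$, so $E_k\beta\to\beta$ for continuous $\beta$ of compact support, by uniform continuity. Hence $E_k\to I$ strongly, and as $h_k\to0$ also $R_k\to I$ strongly. Finally,
\begin{equation}\label{eq:kernel}
\kappa_k(s',s)\ne0\quad\Longrightarrow\quad h_k<s'-s<3h_k .
\end{equation}

\begin{proposition}\label{prop:compact}
The operators $A_k=C_k\otimes R_k$ are compact contractions in $\operatorname{Alg}\mathcal L$, and $A_k\to I$ strongly. If $T\in\operatorname{Alg}\mathcal L$, then $A_kT\to T$ weak*.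
\end{proposition}
\begin{proof}
As a tensor product of compact contractions, $A_k$ is a compact contraction. On elementary tensors $A_k\to I$ by the convergence of both factors; since $\|A_k\|\le1$ and elementary tensors span a dense subspace, $A_k\to I$ strongly.

To see that $A_k\in\operatorname{Alg}\mathcal L$, we write it as an average of translations by elements of $\Sigma$ multiplied by functions. Let $m_r(g',s')=\kappa_k(s',s'-r)$. Then $|m_r|\le h_k^{-1}$, and $m_r=0$ unless $h_k<r<3h_k$. We claim that for $\xi,\eta\in H$
\begin{equation}\label{eq:average}
\langle A_k\xi,\eta\rangle=\int_{P_k}\int_{h_k}^{3h_k}\big\langle m_r\,\tau_{(g,r)}\xi,\eta\big\rangle\,dr\,d\mu_k(g).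
\end{equation}
The right side is meaningful: for Borel representatives the inner product, written out as an integral over $X$, has a jointly Borel integrand, and by Cauchy--Schwarz in $L^2(X)$ the triple integral converges absolutely, with total at most $2h_k\cdot h_k^{-1}\|\xi\|\|\eta\|=2\|\xi\|\|\eta\|$. So for fixed $\eta$ both sides are bounded linear functionals of $\xi$, and it is enough to take $\xi=\alpha\otimes\beta$. Then, by Fubini and the substitution $s=s'-r$ (with \eqref{eq:kernel}), the right side is the inner product with $\eta$ of
\[
(g',s')\mapsto\int\alpha(g'-g)\,d\mu_k(g)\int\kappa_k(s',s)\beta(s)\,ds=(C_k\alpha)(g')\,(R_k\beta)(s').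
\]

Let $P\in\mathcal L$, $\xi\in PH$ and $\eta\in(I-P)H$. For $g\in P_k$ and $r\ge h_k$, \eqref{eq:cost} gives $r\ge f(g)$, i.e.\ $(g,r)\in\Sigma$, so $\tau_{(g,r)}\xi\in PH$. Multiplication by $m_r$ commutes with $P$, so $m_r\tau_{(g,r)}\xi\in PH$, and the inner product in \eqref{eq:average} is $0$. Hence $A_kPH\subseteq PH$.

Finally let $T\in\operatorname{Alg}\mathcal L$. Then $A_kT\to T$ strongly and $\|A_kT\|\le\|T\|$. On bounded sets the weak* and weak operator topologies agree, so $A_kT\to T$ weak*.
\end{proof}

Since $A_kT\in K(H)\cap\operatorname{Alg}\mathcal L$, this proves part (1) of Theorem~\ref{thm:main}.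

\section{No operators of Schatten class}\label{sec:schatten}

We now show that a Schatten operator in $\operatorname{Alg}\mathcal L$ vanishes. The plan is to raise it to a power that is Hilbert--Schmidt and to show that the power still has null support. A power $(B^*B)^r$ involves adjoints, which run the clock backward and leave $\operatorname{Alg}\mathcal L$. But if we cut down to a bounded time interval and then record only the displacement in $G$, we obtain a condition that is symmetric, because $f$ is.

For $a\in G^{(m)}$ let $Q^m_a$ be the projection $1_{\{(g,s):g^{(m)}=a\}}$. For fixed $m$ these are finitely many projections with sum $I$. For $c\ge0$ let $\mathcal D_c$ (``displacement at most $c$'') be the set of all $B\in B(H)$ such that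
\[
Q^m_aBQ^m_b=0\quad\text{for all }m\text{ and all }a,b\in G^{(m)}\text{ with }f_m(a-b)>c .
\]

\begin{lemma}\label{lem:disp}
Let $c,d\ge0$.
\begin{enumerate}
\item[(i)] $\mathcal D_c^*=\mathcal D_c$ and $\mathcal D_c\mathcal D_d\subseteq\mathcal D_{c+d}$.
\item[(ii)] A Hilbert--Schmidt operator in $\mathcal D_c$ is $0$.
\item[(iii)] If $A\in\operatorname{Alg}\mathcal L$, $n\in\mathbb N$ and $\varphi_n=1_{G\times(-n,n)}$, then $\varphi_nA\varphi_n\in\mathcal D_{2n}$.
\end{enumerate}
\end{lemma}
\begin{proof}
(i) The first claim holds because $f_m(a-b)=f_m(b-a)$. For $B\in\mathcal D_c$ and $B'\in\mathcal D_d$ write $Q^m_aBB'Q^m_b=\sum_{e\in G^{(m)}}Q^m_aBQ^m_e\cdot Q^m_eB'Q^m_b$, a finite sum. If the left side is non-zero, some summand is, and then $f_m(a-b)\le f_m(a-e)+f_m(e-b)\le c+d$.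

(ii) Let $K\in\mathcal D_c$ have the square-integrable kernel $k(y,x)$, and write $g_x$ for the $G$-coordinate of $x\in X$. For each $m,a,b$ with $f_m(a-b)>c$ the kernel vanishes a.e.\ on $\{(y,x):g_y^{(m)}=a,\ g_x^{(m)}=b\}$. There are countably many such triples, and the union of these sets is
\[
\bigcup_m\{(y,x):f_m(g_y-g_x)>c\}=\{(y,x):f(g_y-g_x)>c\}.
\]
So $k=0$ a.e.\ off $\{(y,x):f(g_y-g_x)\le c\}$. For fixed $x$ the section of this set is $(g_x+\{f\le c\})\times\mathbb R$, null by Lemma~\ref{lem:null}. By Fubini the set is null, and $K=0$.

(iii) Let $f_m(a-b)>2n$, and let $V=\{g^{(m)}=a\}\times(-n,n)$ and $U=\{g^{(m)}=b\}\times(-n,n)$. These sets are open, since cylinder sets are open in $G$. If $(g,s)\in V-U$, then $f(g)\ge f_m(g)=f_m(a-b)>2n>s$, so $(g,s)\notin\Sigma$. Lemma~\ref{lem:support} gives $Q^m_a\varphi_nA\varphi_nQ^m_b=1_VA1_U=0$.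
\end{proof}

\begin{proposition}\label{prop:noschatten}
$\operatorname{Alg}\mathcal L\cap C_p=\{0\}$ for all $0<p<\infty$.
\end{proposition}
\begin{proof}
Let $A\in\operatorname{Alg}\mathcal L\cap C_p$ and $n\in\mathbb N$, and let $B=\varphi_nA\varphi_n$, which lies in $C_p\cap\mathcal D_{2n}$ by Lemma~\ref{lem:disp}(iii). Choose $r\in\mathbb N$ with $4r\ge p$. The singular values of $(B^*B)^r$ are $s_i(B)^{2r}$, so $(B^*B)^r\in C_{p/(2r)}\subseteq C_2$. By Lemma~\ref{lem:disp}(i) it lies in $\mathcal D_{4nr}$, and by (ii) it is $0$. Thus $B=0$. As $\varphi_n\to I$ strongly, $A=\lim_n\varphi_nA\varphi_n=0$.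
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:main}]
Take any admissible sequence of primes. Part (1) is Proposition~\ref{prop:compact} and part (2) is Proposition~\ref{prop:noschatten}; finite-rank operators belong to every $C_p$.
\end{proof}

\begin{remark}
The exponent $p$ enters only through $r$, and any $r$ is allowed because Lemma~\ref{lem:null} holds for \emph{every} $c$. This is where the growth of the $N_j$ is used. The decay $\varepsilon_j\to0$ is used only for compactness in Section~\ref{sec:compact}.
\end{remark}

\section{Ideals outside all Schatten classes}\label{sec:b}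

For Theorem~\ref{thm:sharp}(b) the operators $A_k$ must lie in a prescribed ideal. The eigenvalues of $C_k$ are governed by the $\varepsilon_j$, which we can make small by taking large primes; but large primes also produce many eigenvalues of size up to $\varepsilon_j$. The balance is as follows. The number of characters involving only the first $j$ blocks is a constant times $p_j^{N_j}$, where the constant and $N_j$ are known before $p_j$ is chosen. In terms of this number $M$, the bound $\varepsilon_j$ is a constant times the fixed power $M^{-1/N_j}$. A sequence $\lambda$ that lies in no $\ell^p$ exceeds every given negative power of $n$ infinitely often, so $p_j$ can be chosen such that $\varepsilon_j\le\lambda_M$.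

We recall two facts about a two-sided ideal $J\ne0$ of $B(H)$.
\begin{itemize}
\item (Calkin) If $J\ne B(H)$, then $J\subseteq K(H)$.
\item Let $T\in J$ be compact with all $s_n(T)>0$, and let $S$ be compact with $s_n(S)\le c\,s_n(T)$ for all $n$ and some constant $c$. Then $S\in J$. Indeed, write $T=\sum_ns_n(T)\,y_n\otimes x_n^*$ and $S=\sum_ns_n(S)\,y_n'\otimes x_n'^*$ with orthonormal sequences. Then $S=YTZ$, where the bounded operators $Y$, $Z$ satisfy $Yy_n=\frac{s_n(S)}{s_n(T)}y_n'$ and $Zx_n'=x_n$ and vanish on the orthogonal complements of the $y_n$ and of the $x'_n$, respectively.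
\end{itemize}
Unitary transport preserves singular values, so the second fact may also be used when $S$ acts on another separable infinite-dimensional space.

\begin{proof}[Proof of Theorem \ref{thm:sharp}(b)]
If $J=B(H)$, Theorem~\ref{thm:main} gives the claim. Otherwise $J\subseteq K(H)$. Choose $T_0\in J\setminus\bigcup_pC_p$ and put $\lambda_n=s_n(T_0)$. This is a non-increasing null sequence lying in no $\ell^p$, so all $\lambda_n>0$. For every $\delta>0$,
\begin{equation}\label{eq:slow}
\lambda_n\ge n^{-\delta}\quad\text{for infinitely many }n ,
\end{equation}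
since otherwise $\lambda_n^{2/\delta}<n^{-2}$ eventually, and $\lambda\in\ell^{2/\delta}$.

\emph{Choice of the primes.} Let $M_0=1$ and $M_j=\prod_{i\le j}|G_i|=\prod_{i\le j}p_i^{N_i}$. We choose the $p_j$ recursively so that
\begin{equation}\label{eq:goal}
\varepsilon_j\le\lambda_{M_j}\qquad(j\ge1).
\end{equation}
Given $M_{j-1}$, put $\delta_j=1/(2N_j)$, take a large $n$ with $\lambda_n\ge n^{-\delta_j}$, which exists by \eqref{eq:slow}, and let $x=(n/M_{j-1})^{1/N_j}$; for large $n$ we have $x\ge2$. By Bertrand's postulate, applied to the integer $\lfloor x/2\rfloor\ge1$, there is a prime $p_j$ with $\lfloor x/2\rfloor<p_j\le2\lfloor x/2\rfloor$, and hence $x/2<p_j\le x$. So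
\[
M_j=M_{j-1}p_j^{N_j}\le n<M_{j-1}(2p_j)^{N_j}.
\]
Since $\lambda$ is non-increasing,
\[
\lambda_{M_j}\ge\lambda_n\ge n^{-\delta_j}\ge M_{j-1}^{-\delta_j}(2p_j)^{-1/2}.
\]
The right side is at least $2j^2/p_j=\varepsilon_j$ if $p_j^{1/2}\ge2\sqrt2\,j^2M_{j-1}^{\delta_j}$. As $p_j>x/2$, this holds if $n$ was chosen large enough. This gives \eqref{eq:goal}. Because $M_j\to\infty$, it follows that $\varepsilon_j\to0$: the sequence is admissible, and Sections~\ref{sec:group}--\ref{sec:schatten} apply.

\emph{Singular values of $C_k$.} Enumerate the characters of $G$ so that $t(\chi)$ is non-decreasing. Exactly $M_j$ characters satisfy $t(\chi)\le j$. Let $j>k$ and $M_{j-1}<n\le M_j$. Then the $n$-th character has $t=j$, and by \eqref{eq:decay} and \eqref{eq:goal} its eigenvalue has modulus at most $\varepsilon_j\le\lambda_{M_j}\le\lambda_n$. For $n\le M_k$ the modulus is at most $1\le\lambda_n/\lambda_{M_k}$. So with $c=\max(1,1/\lambda_{M_k})$ the $n$-th eigenvalue of the diagonal operator $C_k$ has modulus at most $c\lambda_n$ for all $n$. Eigenvalues of modulus larger than $c\lambda_n$ therefore have index less than $n$, because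 $\lambda$ is non-increasing, and thus $s_n(C_k)\le c\lambda_n$.

\emph{$A_k\in J$.} Let $u_i=h_k^{-1/2}1_{\Delta_{i+2}}$ and $v_i=h_k^{-1/2}1_{\Delta_i}$. Then $R_k=\sum_{|i|\le(k+1)^2}u_i\otimes v_i^*$ and $A_k=\sum_iV_iC_kW_i^*$, where $V_i\alpha=\alpha\otimes u_i$ and $W_i\alpha=\alpha\otimes v_i$ are isometries from $L^2(G)$ into $L^2(X)$. Each summand has singular values $s_n(V_iC_kW_i^*)\le s_n(C_k)\le c\lambda_n$, so it belongs to $J$ (transported to $L^2(X)$), and so does the finite sum $A_k$.

By Proposition~\ref{prop:compact}, the $A_k$ are contractions in $J\cap\operatorname{Alg}\mathcal L$ with $A_k\to I$ strongly; and for $T\in\operatorname{Alg}\mathcal L$ the operators $A_kT\in J\cap\operatorname{Alg}\mathcal L$ converge weak* to $T$. Proposition~\ref{prop:noschatten} gives $\operatorname{Alg}\mathcal L\cap C_p=\{0\}$ for all $p<\infty$, and hence $\mathcal R_1(\mathcal L)=0$.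
\end{proof}

\section{Ideals with a complete norm}\label{sec:c}

What is left is to see that an ideal with a complete symmetric norm cannot fall between (a) and (b). Completeness lets us add up witnesses for the individual exponents.

\begin{proof}[Proof of Theorem \ref{thm:sharp}(c)]
The hypotheses of (a) and (b) exclude each other. Suppose that $J\not\subseteq C_p$ for every $p<\infty$. We show that $J\not\subseteq\bigcup_pC_p$. This is clear if $J=B(H)$, so let $J\subseteq K(H)$.

We first compare norms. As a non-zero ideal, $J$ contains all rank-one operators. For unit vectors $u,v$ the operators $u\otimes v^*$ are obtained from each other by multiplication with unitaries, so they all have the same $J$-norm $\kappa>0$. For $T\in J$ and unit vectors $x,y$ we have $(y\otimes y^*)T(x\otimes x^*)=\langle Tx,y\rangle\,y\otimes x^*$, hence $\kappa|\langle Tx,y\rangle|\le\|T\|_J$. Thus $\|T\|\le\kappa^{-1}\|T\|_J$.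

For each $k\in\mathbb N$ choose $T_k\in J\setminus C_k$ and let $D_k=\operatorname{diag}(s_n(T_k))_n$ in a fixed orthonormal basis. By the singular value decomposition $D_k=X_kT_kY_k$ with contractions $X_k,Y_k$, so $D_k\in J$; and $D_k\ne0$. The series
\[
D=\sum_{k}2^{-k}\frac{D_k}{\|D_k\|_J}
\]
converges in $J$ by completeness, and by the comparison of norms it converges to the same sum in operator norm. So $D$ is diagonal with entries $d_n\ge2^{-k}s_n(T_k)/\|D_k\|_J$ for each $k$. As $\sum_ns_n(T_k)^k=\infty$, also $\sum_nd_n^k=\infty$, i.e.\ $D\notin C_k$ for every $k$. Since the classes $C_p$ increase with $p$, $D\in J\setminus\bigcup_pC_p$.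

Hence $J$ satisfies the hypothesis of exactly one of (a), (b). In case (a) the implication holds for all CSLs. In case (b) it fails for the CSL constructed there, because $\mathcal R_1(\mathcal L)=0$ while $I\in\operatorname{Alg}\mathcal L$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{TC}
\emph{Trace-Class Operators in CSL Algebras},
\url{https://www-cambridge-org.demo.remotlog.com/core/services/aop-cambridge-core/content/view/409190D91668F215F094A20FEF00AF1C/S0008439500010870a.pdf/trace-class-operators-in-csl-algebras.pdf}.
\end{thebibliography}

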